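\title{Permutation $2$-groups with eight large orbits and no derangement}

\begin{abstract}
Cameron conjectured that, for each prime $p$, a permutation $p$-group with at most $s$ orbits contains a fixed-point-free element as soon as all orbits are large enough in terms of $s$. We show that this is false for $p=2$: for every $m\ge 1$ there is a permutation $2$-group with exactly $8$ orbits, all of size $2^{6m}$, in which every element fixes a point. The groups come from units of truncated twisted polynomial rings over finite fields, and for odd $p$ the same construction gives $p+2$ orbits of size $p^{2m}$. We also show that a permutation $p$-group with at most $p+1$ orbits, all of size at least $p^2$, contains a fixed-point-free element, so that for odd $p$ the threshold $s=p+1$ is exact.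
\end{abstract}

\section{The problem and the results}

Let $p$ be a prime. A \emph{permutation $p$-group} is a group of permutations of a finite nonempty set whose order is a power of $p$. A permutation is a \emph{derangement}, or is \emph{fixed-point-free}, if it fixes no point.

By the orbit-counting lemma, the average number of points fixed by an element of a finite permutation group is the number of orbits. If the group is transitive on more than one point, the average is $1$ and the identity fixes more than one point, so some element is a derangement. With several orbits this argument breaks down, and so does its conclusion.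

\begin{example}\label{ex:lines}
Let $r\ge1$ and let $G=\mathbb F_p^{\,r+1}$ act by translation on the disjoint union of the quotients $G/H$, where $H$ runs over the one-dimensional subspaces. Every vector lies in some $H$ and then fixes every point of $G/H$. So there is no derangement; there are $\frac{p^{r+1}-1}{p-1}$ orbits, each of size $p^r$. For $r=1$ this is $p+1$ orbits of size $p$.
\end{example}

In this family large orbits are paid for by a large number of orbits. The question is whether the price must always be paid. For $s\ge 1$ let $f_p(s)$ be the least integer $r\ge0$ such that every permutation $p$-group with at most $s$ orbits, each of size at least $p^r$, contains a derangement, and put $f_p(s)=\infty$ if there is no such $r$. If the property holds for $r$, it holds for every larger $r$; and $f_p(s)\le f_p(s')$ for $s\le s'$, because a group with at most $s$ orbits has at most $s'$ orbits. Cameron conjectured that $f_p(s)$ is finite for every prime $p$ and every $s$. The conjecture is known to be false for every prime $p>2$, and the problem posed in \cite{source} is to decide the case $p=2$. We show that it is false as well.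

\begin{theorem}\label{thm:A}
Let $p\ne\ell$ be primes and let $m\ge1$. There is a permutation $p$-group without derangements that has exactly $1+\frac{p^\ell-1}{p-1}$ orbits, each of size $p^{\ell(\ell-1)m}$.
\end{theorem}

\begin{theorem}\label{thm:B}
For every prime $p$ we have $f_p(s)=1$ for $1\le s\le p$, and $f_p(p+1)=2$.
\end{theorem}

\begin{corollary}\label{cor:main}
For $p=2$ we have $f_2(1)=f_2(2)=1$, $f_2(3)=2$, and $f_2(s)=\infty$ for all $s\ge 8$; in particular Cameron's conjecture is false for $p=2$. For odd $p$, the value $f_p(s)$ is finite if and only if $s\le p+1$.
\end{corollary}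

\begin{proof}
The finite values are those of Theorem~\ref{thm:B}. For $p=2$, Theorem~\ref{thm:A} with $\ell=3$ gives groups without derangements that have $8$ orbits of size $2^{6m}$. As $m$ is arbitrary, $f_2(8)=\infty$. For odd $p$, Theorem~\ref{thm:A} with $\ell=2$ gives $p+2$ orbits of size $p^{2m}$, so $f_p(p+2)=\infty$. Since $f_p$ is nondecreasing, it is infinite from these values on.
\end{proof}

We do not settle the cases $p=2$, $4\le s\le7$.

Section~\ref{sec:cover} restates the problem in terms of coverings of a group by conjugates of subgroups and describes what a counterexample has to look like. Section~\ref{sec:few} proves Theorem~\ref{thm:B}. Sections~\ref{sec:group}--\ref{sec:hyp}, which do not depend on it, construct the groups of Theorem~\ref{thm:A}, work out the smallest case with $p=2$, give the general proof, and show where the hypotheses on $\ell$ are needed.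

\section{Coverings by conjugates of subgroups}\label{sec:cover}

A transitive action of a group $G$ with point stabilizer $H$ is equivalent to the action on the set $G/H$ of left cosets. An element $g$ fixes the coset $xH$ if and only if $x^{-1}gx\in H$. So $g$ has a fixed point on $G/H$ if and only if $g$ is \emph{conjugate into} $H$, that is, lies in some conjugate of $H$.

\begin{lemma}\label{lem:cover}
There is a permutation $p$-group without derangements whose orbits have sizes $p^{r_1},\dots,p^{r_s}$ if and only if there are a finite $p$-group $G$ and subgroups $H_1,\dots,H_s$ with $|G:H_i|=p^{r_i}$ such that every element of $G$ is conjugate into some $H_i$.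
\end{lemma}

\begin{proof}
Given the permutation group, let $H_i$ be the stabilizer of a point in the $i$th orbit. Conversely, given $G$ and the $H_i$, let $G$ act on the disjoint union of the sets $G/H_i$. The action need not be faithful, but the image of $G$ in the symmetric group is a quotient of $G$, hence a $p$-group; its orbits are the sets $G/H_i$; and each of its elements fixes a point.
\end{proof}

In this form the conjecture says that a $p$-group cannot be covered by the conjugates of a bounded number of subgroups of large index. For normal subgroups this is true by counting: a normal subgroup of index at least $p^r$ contains at most a proportion $p^{-r}$ of the elements, so $s$ of them cannot cover $G$ when $s<p^r$. In particular the conjecture holds for abelian groups.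

A subgroup that is far from normal can do much better. Let the dihedral group of order $2^{r+1}$, $r\ge2$, act on the vertices and on the edges of a regular $2^r$-gon. These are two orbits of size $2^r$, and every reflection fixes a vertex or an edge. So two subgroups of order $2$ account for half of the group, however large $r$ is. But a generator of the rotation subgroup lies only in subgroups of index at most $2$, so the covering cannot be completed with subgroups of large index. It is reasonable to guess that some such obstruction always appears: the elements near the top of the group may be covered efficiently, but some normal subgroup further down is left over.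

A counterexample must therefore solve two problems. First, the subgroups must be efficient. If $H$ is abelian, the number of elements conjugate into $H$ is at most $\sum_{h\in H}|G:C_G(h)|$, so the proportion of $G$ that they form is at most the average of $1/|C_G(h):H|$ over $h\in H$. Hence typical elements of $H$ must have centralizers that are barely larger than $H$. Second, the same few subgroups must serve the elements at every depth of the group. The groups of Section~\ref{sec:group} have a filtration whose commutator structure repeats with period $\ell$, and this periodicity solves the second problem.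

\section{At most $p+1$ orbits}\label{sec:few}

We use two textbook facts about a finite $p$-group $G$. Every proper subgroup lies in a subgroup of index $p$, and subgroups of index $p$ are normal. Every nontrivial normal subgroup meets the center nontrivially, so a normal subgroup of order $p$ is central.

The proof of Theorem~\ref{thm:B} rests on one count, applied at two levels of the group. It says that the covering of $\mathbb F_p^2$ by its $p+1$ lines is the only way to cover a $p$-group by so few subgroups of index $p$.

\begin{lemma}\label{lem:max}
Let $G$ be a finite $p$-group that is the union of subgroups $M_1,\dots,M_s$ of index $p$. Then $s\ge p+1$. If $s=p+1$, the $M_i$ are distinct, and there is a normal subgroup $K$ of $G$ such that $M_i\cap M_j=K$ for all $i\neq j$ and $G/K\cong \mathbb F_p^2$.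
\end{lemma}

\begin{proof}
Fix $k$. If $M_j\ne M_k$, then $M_jM_k$ is a subgroup that properly contains $M_k$, so $M_jM_k=G$ and $|M_j\cap M_k|=|M_j||M_k|/|G|=|G|/p^2$. Hence $|M_j\setminus M_k|=|G|(p-1)/p^2$ if $M_j\neq M_k$, while $M_j\setminus M_k$ is empty if $M_j=M_k$. The $s-1$ sets $M_j\setminus M_k$ with $j\neq k$ cover $G\setminus M_k$, which has $|G|(p-1)/p$ elements. Therefore $s-1\ge p$.

Let $s=p+1$. Then there is no room to spare: each $M_j$ with $j\neq k$ differs from $M_k$, and the sets $M_j\setminus M_k$ are pairwise disjoint. As $k$ is arbitrary, the $M_i$ are distinct and $M_i\cap M_j\subseteq M_k$ for distinct $i,j,k$. Thus $M_i\cap M_j\subseteq M_i\cap M_k$, and both sides have order $|G|/p^2$, so they are equal. Changing one index at a time, we see that all pairwise intersections are the same subgroup $K$. It is normal, and $G/K$ embeds in $G/M_1\times G/M_2\cong\mathbb F_p^2$, which has the same order.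
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The trivial group on one point shows that $f_p(s)\ge1$, and Example~\ref{ex:lines} with $r=1$ shows that $f_p(p+1)\ge2$. For the upper bounds, let $G$ be a permutation $p$-group without derangements, with $s$ orbits, all of size at least $p$, and point stabilizers $H_1,\dots,H_s$. Choose subgroups $M_i\ge H_i$ of index $p$. Since $M_i$ is normal, it contains all conjugates of $H_i$, so $G=\bigcup_i M_i$. By Lemma~\ref{lem:max}, $s\ge p+1$. This proves that $f_p(s)=1$ for $s\le p$.

Now suppose that $s=p+1$ and that all orbits have size at least $p^2$. We seek a contradiction. Let $K$ be the subgroup given by Lemma~\ref{lem:max}. An element $x\in M_i\setminus K$ lies in no $M_j$ with $j\ne i$, so it is not conjugate into such an $H_j$. As $x$ is not a derangement,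
\begin{equation}\label{eq:forced}
\text{every element of } M_i\setminus K \text{ is conjugate into } H_i .
\end{equation}
So the $i$th orbit has to serve all of $M_i\setminus K$ without help. We show that this leaves it little capacity for the elements of $K$.

\emph{The second level.} Fix $i$ and write $M=M_i$, $H=H_i$. Since $|G:H|\ge p^2$, the subgroup $H$ is proper in $M$; this is where the size of the orbits is used. Choose $A$ with $H\le A<M$ and $|M:A|=p$, and choose $y\in G\setminus M$. Every element of $G$ has the form $y^jx$ with $0\le j<p$ and $x\in M$, and $A$ is normal in $M$. So the conjugates of $A$ in $G$ are the subgroups $A_j=y^jAy^{-j}$, $0\le j<p$, and each of them has index $p$ in the normal subgroup $M$. By \eqref{eq:forced},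
\[
M=K\cup A_0\cup\dots\cup A_{p-1},
\]
which is a covering of $M$ by $p+1$ subgroups of index $p$. Lemma~\ref{lem:max}, applied to $M$, shows that these subgroups are distinct and that all their pairwise intersections equal one subgroup $L=L_i$ of index $p^2$ in $M$. We draw three consequences.
\begin{enumerate}
\item[(a)] No element of $K\setminus L$ is conjugate into $H$, because $K\cap A_j=L$ for all $j$.
\item[(b)] $L=\bigcap_jA_j$ is the intersection of all conjugates of $A$, so it is normal in $G$. The normal subgroup $K/L$ of $G/L$ has order $p$, so it is central.
\item[(c)] $G/L$ is not abelian: otherwise $A\ge L$ would be normal in $G$, whereas $A_0\ne A_1$.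
\end{enumerate}

\emph{One element for all orbits.} By (a), any element of $K$ outside $L_1\cup\dots\cup L_{p+1}$ is a derangement. Counting does not produce such an element, since $p+1$ subgroups of index $p$ can cover a $p$-group. A commutator does. Choose $u,v\in G$ whose images form a basis of $G/K\cong\mathbb F_p^2$, and put $z=u^{-1}v^{-1}uv$. This element does not depend on $i$, and $z\in K$ because $G/K$ is abelian. The group $G/L_i$ is generated by the images of $u$ and $v$ and by $K/L_i$, which is central by (b). If $z\in L_i$, these generators commute and $G/L_i$ is abelian, contrary to (c). So $z\in K\setminus L_i$ for every $i$, and $z$ is a derangement. This contradiction gives $f_p(p+1)\le2$.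
\end{proof}

For $p=2$ the argument can be seen in a picture. The group $G/L_i$ has order $8$ and acts faithfully on the four cosets of $A$, so it is a Sylow $2$-subgroup of $S_4$, the symmetry group of a square. The central subgroup $K/L_i$ is generated by the half-turn, and $z$ acts as the half-turn on all three squares at once.

\section{A twisted polynomial ring and its group of units}\label{sec:group}

Fix primes $p\ne\ell$ and $m\ge1$. Let $F=\mathbb F_{p^\ell}$ and $\sigma(a)=a^p$. The Frobenius automorphism $\sigma$ generates the Galois group of $F$ over $\mathbb F_p$, which is cyclic of order $\ell$. Put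
\[
N_k=\frac{p^k-1}{p-1}=1+p+\dots+p^{k-1},\qquad N_0=0,
\]
so that $a\,\sigma(a)\cdots\sigma^{k-1}(a)=a^{N_k}$. For $a\in F^*$ the norm $a^{N_\ell}$ lies in $\mathbb F_p^*$, and for $b\in F$ the trace $\operatorname{Tr}(b)=\sum_{i=0}^{\ell-1}\sigma^i(b)$ lies in $\mathbb F_p$; both are fixed by $\sigma$. The trace is $\mathbb F_p$-linear and $\operatorname{Tr}\circ\sigma=\operatorname{Tr}$.

\subsection*{The group}
Let $n=\ell m+1$, and let $R=\bigoplus_{i=0}^{n-1}F\pi^i$ with the biadditive multiplication
\[
(a\pi^i)(b\pi^j)=a\,\sigma^i(b)\,\pi^{i+j},\qquad \pi^k=0\ \text{ for } k\ge n .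
\]
Both ways of bracketing $a\pi^i\cdot b\pi^j\cdot c\pi^k$ give $a\,\sigma^i(b)\,\sigma^{i+j}(c)\,\pi^{i+j+k}$, so $R$ is an associative ring; it is generated by $F$ and $\pi$, and $\pi b=\sigma(b)\pi$. Let $J_k=\bigoplus_{i\ge k}F\pi^i$ and $J=J_1$. Then $J_iJ_j\subseteq J_{i+j}$ and $J_n=0$, so each $1+u$ with $u\in J$ has the inverse $1-u+u^2-\cdots$. Hence
\[
G=1+J
\]
is a group under multiplication, of order $|F|^{n-1}=p^{\ell^2m}$. It acts on $R$ by conjugation. If $S$ is a subring of $R$, then $1+(S\cap J)$ is closed under products and inverses, so it is a subgroup of $G$.

\subsection*{The subgroups}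
Section~\ref{sec:cover} suggests that we look for abelian subgroups close to the centralizers of their elements. For $w=\sum_i c_i\pi^i$ we have $\pi w-w\pi=\sum_i(\sigma(c_i)-c_i)\pi^{i+1}$, so $w$ commutes with $\pi$ exactly when $c_i\in\mathbb F_p$ for all $i\le n-2$. Thus the centralizer of $1+\pi$ in $G$ contains the group of elements of $G$ with all coefficients in $\mathbb F_p$, with index $p^{\ell-1}$, independent of $m$. We take this subgroup, its analogs with $a\pi$ in place of $\pi$, and one further subgroup, which comes from the elements that commute with $F$.

For $a\in F^*$, induction on $k$ gives $(a\pi)^k=a^{N_k}\pi^k$, since $a^{N_k}\pi^k\cdot a\pi=a^{N_k+p^k}\pi^{k+1}$. Define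
\[
S_a=\bigoplus_{i=0}^{n-1}\mathbb F_p\,(a\pi)^i,\qquad
S_\infty=\bigoplus_{\ell\mid i}F\pi^i,\qquad
Z=\bigoplus_{\ell\mid i}\mathbb F_p\,\pi^i .
\]
These are commutative subrings: $S_a$ because $\sigma$ fixes $\mathbb F_p$, and $S_\infty\supseteq Z$ because $\sigma^\ell=1$. Put
\[
H_a=1+(S_a\cap J),\qquad H_\infty=1+(S_\infty\cap J).
\]
For $d\in\mathbb F_p^*$ we have $(da\pi)^i=d^i(a\pi)^i$, so $H_a$ depends only on the coset $a\mathbb F_p^*$, and there are $|F^*/\mathbb F_p^*|=N_\ell$ cosets. The group $H_a$ has one coefficient in $\mathbb F_p$ in each of the degrees $1,\dots,\ell m$, and $H_\infty$ has one coefficient in $F$ in each of the degrees $\ell,2\ell,\dots,m\ell$. So all these groups have order $p^{\ell m}$, which is the reason for the choice $n=\ell m+1$, and index $p^{\ell^2m-\ell m}=p^{\ell(\ell-1)m}$. By Lemma~\ref{lem:cover}, Theorem~\ref{thm:A} follows from the next statement, applied to $H_\infty$ and the $N_\ell$ subgroups $H_a$.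

\begin{proposition}\label{prop:conj}
Every element of $G$ is conjugate into $H_\infty$ or into $H_a$ for some $a\in F^*$.
\end{proposition}

Two structural facts drive the proof. The first says that the subrings $S_a$ all sit in $R$ in the same way. The second provides a central subring common to all of them.

\begin{lemma}\label{lem:struct}
Let $a\in F^*$ and $\varpi=a\pi$.
\begin{enumerate}
\item[(a)] The additive map $\theta_a\colon R\to R$ with $\theta_a(b\pi^i)=b\varpi^i=b\,a^{N_i}\pi^i$ is a ring automorphism. It maps each of $J_k$ and $G$ onto itself, and $\theta_a(S_1)=S_a$.
\item[(b)] $Z$ is central in $R$, and $Z\subseteq S_\infty\cap S_a$.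
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\varpi c=a\,\sigma(c)\pi=\sigma(c)\varpi$ for $c\in F$. Hence $(b\varpi^i)(c\varpi^j)=b\,\sigma^i(c)\varpi^{i+j}$, and $\varpi^k\in J_k=0$ for $k\ge n$. So $\theta_a$ is multiplicative. It maps each $F\pi^i$ bijectively onto itself because $a^{N_i}\neq0$, and the other claims follow.

(b) For $d\in\mathbb F_p$ and $\ell\mid k$, the products $(d\pi^k)(b\pi^j)$ and $(b\pi^j)(d\pi^k)$ both equal $db\,\pi^{j+k}$. The inclusion $Z\subseteq S_\infty$ holds by definition. Finally $\varpi^{\ell}=e\pi^\ell$ with $e=a^{N_\ell}\in\mathbb F_p^*$, so $\varpi^{\ell i}=e^i\pi^{\ell i}$ and $\mathbb F_p\pi^{\ell i}=\mathbb F_p\varpi^{\ell i}\subseteq S_a$.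
\end{proof}

\begin{remark}
The following point of view is not used below. If we allow formal Laurent series in $\pi$ with the rule $\pi b=\sigma(b)\pi$, we obtain a division ring of dimension $\ell^2$ over its center $\mathbb F_p((t))$, $t=\pi^\ell$. It contains the commutative subfields $F((t))$ and $\mathbb F_p((a\pi))$, each of dimension $\ell$ over the center. The rings $Z$, $S_\infty$ and $S_a$ are the truncations of the power series in these three kinds of field.
\end{remark}

\section{The case $p=2$, $\ell=3$, $m=1$}\label{sec:example}

Here $F=\mathbb F_8$, $\sigma(b)=b^2$ and $\pi^4=0$. Every $a\in F^*$ satisfies $a^7=1$, so $(a\pi)^2=a^3\pi^2$ and $(a\pi)^3=\pi^3$. The group $G$ consists of the $2^9$ elements $g=1+x\pi+y\pi^2+z\pi^3$, and the eight subgroups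
\[
H_\infty=\{1+z\pi^3: z\in F\},\qquad H_a=\{1+d_1a\pi+d_2a^3\pi^2+d_3\pi^3: d_i\in\mathbb F_2\}
\]
have order $8$ and index $64$.

Let $T=\{\beta+\beta^2:\beta\in F\}$. The map $\beta\mapsto\beta+\beta^2$ is additive with kernel $\mathbb F_2$, so $T$ is a subgroup of order $4$. Also $1\notin T$: a root of $\beta^2+\beta+1$ would have multiplicative order $3$, which does not divide $7$. So $F=\mathbb F_2\oplus T$. Moreover $\beta+\beta^4=\gamma^2+\gamma$ for $\gamma=\beta^4$, so the elements $\beta+\beta^4$ also fill out $T$.

Write $g=1+w$. Conjugation by $v\in G$ replaces $w$ by $vwv^{-1}=w+(vw-wv)v^{-1}$. There are three cases.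

If $x=y=0$, then $g\in H_\infty$.

If $x=0$ and $y\ne0$, then $y=a^3$ for some $a$, since cubing permutes a group of order $7$. With $\varpi=a\pi$ we have $w=\varpi^2+z\varpi^3$. For $v=1+\beta\varpi$,
\[
vw-wv=\beta\varpi\cdot\varpi^2-\varpi^2\cdot\beta\varpi=(\beta+\beta^4)\varpi^3 .
\]
So $z$ can be changed by any element of $T$, and we can bring it into $\mathbb F_2$. The resulting conjugate of $g$ lies in $H_a$.

If $x\neq0$, take $a=x$ and write $w=\varpi+y'\varpi^2+z\varpi^3$ with $y'=ya^{-3}$. For $v=1+\beta\varpi$ the commutator $vw-wv$ is $(\beta+\beta^2)\varpi^2$ plus a term of degree $3$. So we can bring $y'$ into $\mathbb F_2$, at the cost of changing $z$ to some $z'$. For $v=1+\beta\varpi^2$ the commutator is $(\beta+\beta^2)\varpi^3$, so we can bring $z'$ into $\mathbb F_2$ without disturbing lower degrees. Again we arrive in $H_a$.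

This gives a $2$-group with $8$ orbits of size $64$ and no derangement. The lowest term of $w$ selects the subgroup, and commutators with the lowest term then correct the higher coefficients, one degree at a time.

For $m\ge2$ something new happens when $w=z\pi^3+x\pi^4+\cdots$ starts in degree $3$ and continues. Conjugation by $1+b\pi$ adds $b(z^2+z)$ to the coefficient of $\pi^4$. If $z\notin\mathbb F_2$, then $z^2+z\neq0$, the coefficient $x$ can be removed completely, and we move toward $H_\infty$. If $z=1$, the lowest term $\pi^3$ is central and corrects nothing. But it lies in every $S_a$ and in $S_\infty$, so we may set it aside and start again from the next term.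

\section{Normal forms under conjugation}\label{sec:proof}

We return to arbitrary primes $p\neq\ell$ and $m\ge1$. The example used three properties of $\mathbb F_8$, which generalize as follows.

\begin{lemma}\label{lem:field}
Let $k\ge1$ with $\ell\nmid k$.
\begin{enumerate}
\item[(a)] The elements of $F$ fixed by $\sigma^k$ are those of $\mathbb F_p$.
\item[(b)] $F=\mathbb F_p\oplus\{\,b-\sigma^k(b):b\in F\,\}$.
\item[(c)] Every element of $F^*$ has the form $d\,a^{N_k}$ with $d\in\mathbb F_p^*$ and $a\in F^*$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\ell$ is prime and $\ell\nmid k$, the power $\sigma^k$ generates the Galois group, whose fixed field is $\mathbb F_p$.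

(b) By (a), the $\mathbb F_p$-linear map $b\mapsto b-\sigma^k(b)$ has kernel $\mathbb F_p$, so its image $V$ has dimension $\ell-1$. Elements of $V$ have trace $0$. For $d\in\mathbb F_p^*$ we have $\operatorname{Tr}(d)=\ell d\neq0$, because $p\ne\ell$. So $V\cap\mathbb F_p=0$, and the dimensions add up to $\ell$.

(c) The identity $\gcd(p^k-1,p^\ell-1)=p^{\gcd(k,\ell)}-1=p-1$, divided by $p-1$, gives $\gcd(N_k,N_\ell)=1$. Hence raising to the power $N_k$ is a bijection of the abelian group $F^*/\mathbb F_p^*$, which has order $N_\ell$.
\end{proof}

The next lemma is the degree-by-degree correction. It says that the coefficient in degree $k+j$ can be moved by the image of an additive map $\delta_j$ that depends only on the lowest coefficient.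

\begin{lemma}\label{lem:clear}
Let $1\le k\le n-1$, let $y\in J_k$, and let $y_k$ be the coefficient of $\pi^k$ in $y$. For $j\ge1$ define $\delta_j\colon F\to F$ by
\[
\delta_j(b)=b\,\sigma^j(y_k)-y_k\,\sigma^k(b),
\]
and let $W_j$ be an additive subgroup of $F$ with $F=W_j+\delta_j(F)$. Then $y$ is $G$-conjugate to an element $y_k\pi^k+\sum_{j\ge1}w_j\pi^{k+j}$ with $w_j\in W_j$ for all $j$.
\end{lemma}

\begin{proof}
Let $w\in J_k$ have coefficient $y_k$ in degree $k$, and let $v=1+b\pi^j$ with $j\ge1$. Then $vw-wv=b\pi^jw-wb\pi^j$. Modulo $J_{k+j+1}$ only the term $y_k\pi^k$ of $w$ contributes, so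
\[
vw-wv\equiv (b\pi^j)(y_k\pi^k)-(y_k\pi^k)(b\pi^j)=\delta_j(b)\,\pi^{k+j}\pmod{J_{k+j+1}} .
\]
In particular $vw-wv\in J_{k+j}$, so multiplication by $v^{-1}\in1+J$ does not change it modulo $J_{k+j+1}$. From $vwv^{-1}=w+(vw-wv)v^{-1}$ we get
\begin{equation}\label{eq:conj}
vwv^{-1}\equiv w+\delta_j(b)\,\pi^{k+j}\pmod{J_{k+j+1}} .
\end{equation}
Start with $w=y$ and perform steps $j=1,2,\dots,n-1-k$ in this order. At step $j$, write the current coefficient of $\pi^{k+j}$ as $w_j+\delta_j(b')$ with $w_j\in W_j$, and conjugate by $1-b'\pi^j$. As $\delta_j$ is additive, \eqref{eq:conj} shows that the new coefficient of $\pi^{k+j}$ is $w_j$ and that the coefficients of lower degree are unchanged. In particular $y_k$, and with it the maps $\delta_j$, stay the same throughout. After the last step all coefficients have the required form.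
\end{proof}

\begin{lemma}\label{lem:normal}
Let $1\le k\le n-1$, and let $y\in J_k$ have coefficient $y_k$ in degree $k$.
\begin{enumerate}
\item[(a)] If $\ell\mid k$ and $y_k\notin\mathbb F_p$, then $y$ is $G$-conjugate to an element of $S_\infty\cap J$.
\item[(b)] If $\ell\nmid k$ and $y_k\neq0$, then $y$ is $G$-conjugate to an element of $S_a\cap J$ for some $a\in F^*$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Here $\sigma^k=1$, so $\delta_j(b)=b\,(\sigma^j(y_k)-y_k)$. If $\ell\nmid j$, then $\sigma^j(y_k)\ne y_k$ by Lemma~\ref{lem:field}(a), so $\delta_j$ is onto and we may take $W_j=0$. If $\ell\mid j$, take $W_j=F$. Lemma~\ref{lem:clear} gives a conjugate of $y$ whose terms have degrees $k+j$ with $\ell\mid j$, and these degrees are divisible by $\ell$.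

(b) Suppose first that $y_k=d\in\mathbb F_p^*$. Then $\delta_j(b)=db-\sigma^k(db)$ for every $j$. As $db$ runs over $F$ with $b$, Lemma~\ref{lem:field}(b) gives $F=\mathbb F_p+\delta_j(F)$, and we may take $W_j=\mathbb F_p$. The conjugate of $y$ given by Lemma~\ref{lem:clear} has all its coefficients in $\mathbb F_p$, so it lies in $S_1\cap J$.

For general $y_k$ the maps $\delta_j$ vary with $j$, and we avoid them by changing the variable. Write $y_k=d\,a^{N_k}$ as in Lemma~\ref{lem:field}(c), and let $\theta=\theta_a$ be the automorphism of Lemma~\ref{lem:struct}(a). Then $\theta^{-1}(y)\in J_k$ has coefficient $d$ in degree $k$. By the first case there is $v\in G$ with $v\,\theta^{-1}(y)\,v^{-1}\in S_1\cap J$. Applying $\theta$ gives $\theta(v)\,y\,\theta(v)^{-1}\in S_a\cap J$ with $\theta(v)\in G$.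
\end{proof}

The two cases balance in the same way. In $\ell$ consecutive degrees an element has $\ell^2$ coordinates over $\mathbb F_p$. Conjugation removes $\ell(\ell-1)$ of them: all $\ell$ coordinates in $\ell-1$ of the degrees in case (a), and $\ell-1$ coordinates in each of the $\ell$ degrees in case (b). The remaining $\ell$ coordinates are those of $S_\infty$ or of $S_a$.

\begin{proof}[Proof of Proposition~\ref{prop:conj}]
Let $g=1+u$ with $u=\sum_{i\ge1}u_i\pi^i$. The lowest term of $u$ may be central, and then Lemma~\ref{lem:normal} does not apply to $u$. So we split off the central terms at the start. If $u\in Z$, then $g\in H_\infty$. Otherwise let $k$ be least with $u_k\pi^k\notin Z$, and put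
\[
c=\sum_{1\le i<k}u_i\pi^i\in Z\cap J,\qquad y=u-c\in J_k .
\]
The coefficient of $y$ in degree $k$ is $u_k$. The condition $u_k\pi^k\notin Z$ means that either $\ell\mid k$ and $u_k\notin\mathbb F_p$, or $\ell\nmid k$ and $u_k\ne0$. By Lemma~\ref{lem:normal} there is $v\in G$ with $vyv^{-1}\in S\cap J$, where $S$ is $S_\infty$ or some $S_a$. By Lemma~\ref{lem:struct}(b), $c$ is central and lies in $S$. Therefore
\[
vgv^{-1}=1+c+vyv^{-1}\in1+(S\cap J),
\]
and the right side is $H_\infty$ or $H_a$.
\end{proof}

This completes the proof of Theorem~\ref{thm:A}. The action of $G$ on the cosets is not faithful, since the central subgroup $1+(Z\cap J)$ lies in all the stabilizers; the permutation group of the theorem is the image of $G$, as in Lemma~\ref{lem:cover}.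

\section{The hypotheses on $\ell$}\label{sec:hyp}

The definitions of $G$, $H_\infty$ and $H_a$ make sense for every integer $\ell\ge2$, but Proposition~\ref{prop:conj} fails without either of the two hypotheses.

\emph{The hypothesis $\ell\neq p$} was used only in Lemma~\ref{lem:field}(b). Suppose that $\ell=p$. The trace is a nonzero polynomial of degree $p^{\ell-1}<|F|$, so there is $\omega\in F$ with $\operatorname{Tr}(\omega)\neq0$. Let $g=1+\pi+\omega\pi^2$. Conjugation by $v\equiv1+b\pi\pmod{J_2}$ gives
\[
vgv^{-1}\equiv1+\pi+\bigl(\omega+b-\sigma(b)\bigr)\pi^2\pmod{J_3}.
\]
The coefficient of $\pi$ is $1$, so this element is not in $H_\infty$, and it can lie in $H_a$ only if $a\in\mathbb F_p^*$, that is, $H_a=H_1$. Elements of $H_1$ have coefficients in $\mathbb F_p$, of trace $0$ when $\ell=p$, while the coefficient of $\pi^2$ above has trace $\operatorname{Tr}(\omega)\ne0$. So $g$ is a derangement. This is what separates $p=2$ from the odd primes in Corollary~\ref{cor:main}: the choice $\ell=2$, which would give $p+2=4$ orbits, is not available, and the next choice, $\ell=3$, gives $8$.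

\emph{The hypothesis that $\ell$ is prime} was used through Lemma~\ref{lem:field}, whose proof needs $\gcd(k,\ell)=1$ whenever $\ell\nmid k$. Suppose that $\ell$ has a divisor $e$ with $1<e<\ell$. Then $N_e>1$ divides $N_\ell$, so raising to the power $N_e$ is not onto on the cyclic group $F^*/\mathbb F_p^*$ of order $N_\ell$. Choose $y\in F^*$ not of the form $d\,a^{N_e}$ with $d\in\mathbb F_p^*$, $a\in F^*$. Every conjugate of $1+y\pi^e$ has coefficient $y$ in degree $e$, whereas this coefficient is $0$ for elements of $H_\infty$ and lies in $\mathbb F_p\,a^{N_e}$ for elements of $H_a$. So $1+y\pi^e$ is a derangement.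

\begin{thebibliography}{1}

\bibitem{source}
\emph{www.combinatorics.ir},
\texttt{http://toc.ui.ac.ir/\allowbreak article\_23166\_\allowbreak 1e1c1fe183cadcd86904ba2543084f1f.pdf},
doi:10.22108/toc.2018.112665.1585.

\end{thebibliography}
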